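\title{Semiadequate braids, writhe and the braid index}

\begin{abstract}
Let $\beta$ be a braid word on $n$ strands with writhe $w$, and let $\beta'$ be any braid, on $n'$ strands and with writhe $w'$, whose closure is isotopic to that of $\beta$ as an oriented link. We prove that $w'+n'\ge w+n$ if the closure of $\beta$ is a $B$-adequate diagram, and that $w'-n'\le w-n$ if it is $A$-adequate. In particular, an adequate braid realizes the braid index of its closure. The proof shows that the part of triply graded link homology in Hochschild degree zero is nonzero for a $B$-adequate braid. The surviving class is detected by mapping to a homology group on which every circle of the all-$B$ state acts by an operator of square zero.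
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Strands and writhe}
Let $\beta$ be a braid on $n$ strands, given as a word in the Artin generators $\sigma_1^{\pm1},\dots,\sigma_{n-1}^{\pm1}$ of the braid group $\mathrm{Br}_n$. Its closure $\hat\beta$ is oriented so that every strand runs in the braid direction; each $\sigma_i$ gives a positive crossing and each $\sigma_i^{-1}$ a negative crossing. The exponent sum $w(\beta)$ is then the writhe of the diagram $\hat\beta$. Two braids, possibly on different numbers of strands, are \emph{Markov equivalent} if their closures are isotopic as oriented links. One braid is \emph{smaller} than another if it has fewer strands, and a braid is \emph{minimal} if it is not Markov equivalent to a smaller one, that is, if its number of strands is the braid index of its closure.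

Markov's theorem says that two braids are Markov equivalent if and only if they are related by a finite sequence of conjugations in the groups $\mathrm{Br}_n$, of \emph{stabilizations} $\beta\mapsto\beta\sigma_n^{\pm1}$, which take $\mathrm{Br}_n$ to $\mathrm{Br}_{n+1}$, and of inverses of stabilizations. Conjugation fixes the pair $(n,w)$, and a stabilization replaces it by $(n+1,w\pm1)$. The natural coordinates are therefore $w+n$ and $w-n$. A negative stabilization fixes $w+n$ and lowers $w-n$ by $2$; a positive stabilization fixes $w-n$ and raises $w+n$ by $2$. It is easy to raise $w+n$ within a Markov class. The question is how to see, from the word alone, that $w+n$ cannot be lowered.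

\subsection*{Adequacy}
A crossing of a link diagram $D$ can be removed in two ways, by joining its four ends in adjacent pairs. The two ways are called the $A$-\emph{splicing} and the $B$-\emph{splicing}. The labels do not depend on orientations, they are exchanged when the crossing is switched, and they are normalized so that the $A$-splicing of a positive crossing is the one that respects the orientation. Thus the all-$A$ state of a positive diagram is its Seifert state. In a closed braid the orientation-respecting splicing of $\sigma_i^{\pm1}$ consists of two parallel strands, and the other one, the \emph{turnback}, consists of a cap and a cup in positions $i,i+1$: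
\begin{center}
\begin{tabular}{c|cc}
 & $A$-splicing & $B$-splicing\\ \hline
$\sigma_i$ & parallel & turnback\\
$\sigma_i^{-1}$ & turnback & parallel
\end{tabular}
\end{center}
The \emph{all-$B$ state} of $D$ is the collection of circles obtained by $B$-splicing every crossing. At each crossing we attach a \emph{trace}, a segment joining the two arcs created there. The diagram is $B$-\emph{adequate} if no trace has both ends on the same circle. Changing the splicing at one crossing merges two circles if its trace joins different circles and splits a circle otherwise, so $B$-adequacy says that every single change of splicing lowers the number of circles. $A$-\emph{adequacy} is defined in the same way with the all-$A$ state, a diagram is \emph{semiadequate} if it has one of the two properties, and \emph{adequate} if it has both. A braid word $\beta$ is called $A$-adequate, $B$-adequate or adequate if the diagram $\hat\beta$ is. These are properties of the word, not of the element of $\mathrm{Br}_n$.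

A word with only negative letters is $B$-adequate: its all-$B$ state consists of $n$ parallel circles, and each trace joins two neighbors. In the same way positive words are $A$-adequate. More telling is the effect of a stabilization. In the all-$B$ state of $\beta\sigma_n^{-1}$ the new strand is a circle by itself, the new trace joins it to an old circle, and nothing else changes; so a negative stabilization preserves both $B$-adequacy and $w+n$. In the all-$B$ state of $\beta\sigma_n$ the new cap and the new cup are connected along the last strand; so a positive stabilization, which raises $w+n$, is never $B$-adequate. Hence $B$-adequacy forbids the most visible way of lowering $w+n$, namely removing a positive kink, and one may guess that it forbids all ways.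

\subsection*{The result}
The following conjecture is posed in \cite{tests}.
\begin{enumerate}
\item If $\beta$ is $B$-adequate, then $\beta$ is not Markov equivalent to a smaller braid of smaller writhe.
\item If $\beta$ is $A$-adequate, then $\beta$ is not Markov equivalent to a smaller braid of larger writhe.
\item If $\beta$ is adequate, then $\beta$ is minimal.
\end{enumerate}
We prove all three parts, in the form suggested by the guess above.

\begin{theorem}\label{thm:main}
Let $\beta$, on $n$ strands and of writhe $w$, and $\beta'$, on $n'$ strands and of writhe $w'$, be Markov equivalent braid words.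
\begin{itemize}
\item[(B)] If $\beta$ is $B$-adequate, then $w'+n'\ge w+n$.
\item[(A)] If $\beta$ is $A$-adequate, then $w'-n'\le w-n$.
\item[(AB)] If $\beta$ is adequate, then $|w'-w|\le n'-n$; in particular $n'\ge n$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:conj}
All three parts of the conjecture are true.
\end{corollary}

\begin{proof}
Let $\beta'$ be Markov equivalent to $\beta$ with $n'<n$. If $\beta$ is $B$-adequate, then $w'\ge w+(n-n')>w$. If $\beta$ is $A$-adequate, then $w'\le w-(n-n')<w$. If $\beta$ is adequate, then no such $\beta'$ exists, by (AB).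
\end{proof}

Only (B) needs a proof. Let $\bar\beta$ be obtained from $\beta$ by $\sigma_i^{\pm1}\mapsto\sigma_i^{\mp1}$. Its closure is the mirror diagram: the $A$- and $B$-splicings are exchanged, the writhe changes sign, and Markov equivalence is preserved. So (B) for $\bar\beta$ and $\bar\beta'$ reads $-w'+n'\ge -w+n$, which is (A) for $\beta$ and $\beta'$. Together, (A) and (B) say $n-n'\le w'-w\le n'-n$, which is (AB).

\subsection*{The method}
To a braid $\beta$ one attaches rational vector spaces $\mathrm{HHH}^i(\beta)$, $i\ge0$: they form Khovanov--Rozansky triply graded homology, of which we keep only the Hochschild degree $i$. Section~\ref{sec:hhh} defines them and shows that the set of integers $2i-w-n$ with $\mathrm{HHH}^i(\beta)\ne0$ is an invariant of the closure. Since $i\ge0$, this gives an inequality of Morton--Franks--Williams type: a braid with $\mathrm{HHH}^0(\beta)\ne0$ minimizes $w+n$ in its Markov class. It remains to show that $\mathrm{HHH}^0(\beta)\ne0$ when $\beta$ is $B$-adequate. The complex that computes $\mathrm{HHH}^0(\beta)$ has one term for each state of $\hat\beta$, and its last term belongs to the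 all-$B$ state. In Section~\ref{sec:top} we work out on two strands how an element of this term is shown not to be a boundary: multiply by one variable for each state circle and reduce modulo squares. Section~\ref{sec:circle} constructs an $\mathfrak{sl}_2$-type target in which this recipe makes sense for every word. The resulting linear map vanishes on boundaries if $\beta$ is $B$-adequate (Section~\ref{sec:kill}) and is nonzero for every word (Section~\ref{sec:nonzero}). Section~\ref{sec:cone} describes the pairs $(n',w')$ that occur in the Markov class of a semiadequate braid.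

The proof of Theorem~\ref{thm:main} uses two published results, Markov's theorem and Rouquier's theorem (Theorem~\ref{thm:rouquier}). Everything else is proved below. The ground field is $\mathbb Q$, and polynomial gradings are ignored throughout.

\section{The all-$B$ state of a closed braid}\label{sec:state}

In the all-$B$ state the negative letters are spliced to parallel strands, so the circles depend only on the positive letters. We encode them in a finite graph whose vertices will later index operators.

Let $S=(i_1,\dots,i_\ell)$ be a word in the letters $1,\dots,n-1$, read from bottom to top. The \emph{points} of $S$ are the pairs $(j,t)$ with $1\le j\le n$ and $0\le t\le\ell$; we call $j$ the position and $t$ the \emph{level}. The $t$-th letter sits between the levels $t-1$ and $t$. The points are the vertices of a graph with the following edges: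
\begin{itemize}
\item \emph{vertical edges} from $(j,t-1)$ to $(j,t)$, for $j\ne i_t,i_t+1$;
\item \emph{turnback edges} from $(i_t,t-1)$ to $(i_t+1,t-1)$ and from $(i_t,t)$ to $(i_t+1,t)$;
\item \emph{closing edges} from $(j,\ell)$ to $(j,0)$.
\end{itemize}
Loops and multiple edges are allowed. Each point meets one edge coming from below and one coming from above, so each component is a cycle. The components are the \emph{circles} of $S$. They are the circles of the closure of the Temperley--Lieb diagram $e_{i_1}\cdots e_{i_\ell}$, where $e_i$ is the turnback in positions $i,i+1$.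

\begin{lemma}\label{lem:adequate}
Let $\beta$ be a braid word and let $S=(i_1,\dots,i_\ell)$ be the sequence of indices of its positive letters. Then $\beta$ is $B$-adequate if and only if the following two conditions hold.
\begin{itemize}
\item[(P)] For each $t$, the points $(i_t,t-1)$ and $(i_t,t)$ lie on different circles of $S$.
\item[(N)] For each negative letter $\sigma_i^{-1}$ of $\beta$, preceded by exactly $t$ positive letters, the points $(i,t)$ and $(i+1,t)$ lie on different circles of $S$.
\end{itemize}
\end{lemma}

\begin{proof}
In the all-$B$ state, the part of the diagram between the $t$-th and the $(t+1)$-st positive letter consists of $n$ parallel segments. Contracting the $j$-th segment to the point $(j,t)$ turns the state into the graph of $S$. The trace of the $t$-th positive letter joins the cap through $(i_t,t-1)$ to the cup through $(i_t,t)$. The trace of a negative letter $\sigma_i^{-1}$ after $t$ positive letters joins the segments contracted to $(i,t)$ and $(i+1,t)$.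
\end{proof}

\begin{example}\label{ex:words}
Let $\beta=\sigma_1^k\in\mathrm{Br}_2$ with $k\ge1$. The circles of $S=(1,\dots,1)$ are the pairs of points at each of the levels $1,\dots,k-1$, and one circle containing the levels $0$ and $k$. Condition (P) fails for $k=1$ and holds for $k\ge2$. So $\sigma_1^k$ is adequate for $k\ge2$, while $\sigma_1$ is only $A$-adequate.

The word $\sigma_1\sigma_2^{-1}\sigma_1\sigma_2^{-1}\in\mathrm{Br}_3$ is $B$-adequate by Figure~\ref{fig:state}. Its mirror image $\sigma_1^{-1}\sigma_2\sigma_1^{-1}\sigma_2$ becomes a cyclic rotation of the same word when the positions are reversed, so it is $B$-adequate as well, and the word is adequate.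
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \y in {0,2}{
  \draw[thick] (1,\y) .. controls (1,\y+0.9) and (2,\y+0.9) .. (2,\y);
  \draw[thick] (1,\y+2) .. controls (1,\y+1.1) and (2,\y+1.1) .. (2,\y+2);
  \draw[dashed] (1.5,\y+0.675) -- (1.5,\y+1.325);
  \draw[dashed] (2,\y+2) -- (3,\y+2);}
\draw[thick] (3,0) -- (3,4);
\foreach \j/\h in {1/1.05,2/0.7,3/0.35}
  \draw[thick,rounded corners] (\j,4) -- (\j,4+\h) -- (3+\h,4+\h) -- (3+\h,-\h) -- (\j,-\h) -- (\j,0);
\foreach \j in {1,2,3} \foreach \t in {0,2,4} \fill (\j,\t) circle (2pt);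
\node at (0,0) {$t=0$}; \node at (0,2) {$t=1$}; \node at (0,4) {$t=2$};
\end{tikzpicture}
\caption{The all-$B$ state of the closure of $\sigma_1\sigma_2^{-1}\sigma_1\sigma_2^{-1}$, read from bottom to top. The dots are the points $(j,t)$ of the word $S=(1,1)$ of positive letters, with $j=1,2,3$ from left to right. There are three circles: one through $(1,1)$ and $(2,1)$, one through the three points with $j=3$, and one through the remaining four points. The dashed segments are the traces, vertical for the positive letters and horizontal for the negative ones. Each joins two different circles.}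
\label{fig:state}
\end{figure}

\section{Hochschild degree under Markov moves}\label{sec:hhh}

\subsection*{Bimodules}
Let $R=\mathbb Q[x_1,\dots,x_n]$, let $s_i$ be the automorphism that exchanges $x_i$ and $x_{i+1}$, and let $R^{s_i}$ be its ring of invariants. It is the polynomial ring in $x_i+x_{i+1}$, $x_ix_{i+1}$ and the $x_j$ with $j\ne i,i+1$, and $R$ is a free $R^{s_i}$-module with basis $1,x_i$, and also with basis $1,x_{i+1}$. Put
\[
B_i=R\otimes_{R^{s_i}}R,\qquad \Delta_i=x_i\otimes1-1\otimes x_{i+1}\in B_i .
\]
As a left $R$-module $B_i$ has basis $1\otimes1,\ 1\otimes x_{i+1}$, and as a right module $1\otimes 1,\ x_i\otimes1$. Hence $1=1\otimes1$ and $\Delta_i$ form a basis on either side. The element $\Delta_i$ is central, that is, $r\Delta_i=\Delta_ir$ for all $r\in R$. This holds for $r\in R^{s_i}$ by the definition of the tensor product, $R$ is generated by $R^{s_i}$ and $x_i$, and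
\[
x_i\Delta_i-\Delta_ix_i=x_i^2\otimes1-x_i\otimes(x_i+x_{i+1})+1\otimes x_ix_{i+1}=\bigl(x_i^2-x_i(x_i+x_{i+1})+x_ix_{i+1}\bigr)\otimes1=0 .
\]
So there are bimodule maps
\begin{equation}\label{eq:iota-m}
\iota_i:R\to B_i,\ \ 1\mapsto\Delta_i;\qquad m_i:B_i\to R,\ \ f\otimes g\mapsto fg;\qquad m_i\iota_i=x_i-x_{i+1}.
\end{equation}
We write $MN$ for $M\otimes_RN$. The operator $\partial_ih=(h-s_ih)/(x_i-x_{i+1})$ is $R^{s_i}$-linear with values in $R^{s_i}$. This makes the following maps between $B_i$ and $B_iB_i=R\otimes_{R^{s_i}}R\otimes_{R^{s_i}}R$ well-defined bimodule maps: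
\[
\delta_i:B_i\to B_iB_i,\ \ f\otimes g\mapsto f\otimes1\otimes g;\qquad \varepsilon_i:B_iB_i\to B_i,\ \ f\otimes h\otimes g\mapsto f\,\partial_i(h)\otimes g .
\]
If $h^{\mathrm{mid}}$ denotes multiplication by $h\in R$ in the middle factor of $B_iB_i$, then
\begin{equation}\label{eq:eps-delta}
\varepsilon_i\circ h^{\mathrm{mid}}\circ\delta_i=\text{multiplication by }\partial_i(h)\text{ on }B_i .
\end{equation}

For a word $S=(i_1,\dots,i_\ell)$ put
\[
B_S=B_{i_1}\cdots B_{i_\ell}=R\otimes_{R^{s_{i_1}}}R\otimes_{R^{s_{i_2}}}\cdots\otimes_{R^{s_{i_\ell}}}R,\qquad B_\emptyset=R .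
\]
We call the $B_S$ and their finite direct sums \emph{BS bimodules}. They are free as left and as right $R$-modules, because a tensor product over $R$ of bimodules with this property has it too. A symmetric polynomial lies in every $R^{s_i}$ and passes through all tensor signs, so it acts on $B_S$ equally from the left and from the right. On any bimodule we write $x_j$ for left and $x_j'$ for right multiplication by $x_j$.

Number the $\ell+1$ factors $R$ of $B_S$ by $0,\dots,\ell$, and let $x_j^{(t)}$ be multiplication by $x_j$ in the factor $t$. So there is one operator for each point $(j,t)$ of $S$, with $x_j^{(0)}=x_j$ and $x_j^{(\ell)}=x_j'$. These operators are commuting bimodule endomorphisms of $B_S$. Along a vertical edge they agree: $x_j^{(t-1)}=x_j^{(t)}$ for $j\ne i_t,i_t+1$. The sum and the product of $x_{i_t}$ and $x_{i_t+1}$ are the same at the levels $t-1$ and $t$.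

We use the following \emph{locality principle} many times. Let $S=S_1VS_2$ and $S'=S_1V'S_2$ be concatenations. The \emph{outside} levels of $S$ are those at or below the bottom of $V$ and those at or above the top of $V$; the others are \emph{interior}. Outside points of $S$ correspond to outside points of $S'$: bottom to bottom, top to top. (If $V$ is empty, its one level is both bottom and top.) A bimodule map $\varphi:B_V\to B_{V'}$ induces $1\otimes\varphi\otimes1:B_S\to B_{S'}$, again denoted by $\varphi$, and this map intertwines the operators of corresponding outside points, because these act on $B_{S_1}$ or on $B_{S_2}$.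

\subsection*{Rouquier complexes}
Define complexes of bimodules, with $B_i$ in cohomological degree $0$ in both cases:
\[
F(\sigma_i)=\bigl[\,R\xrightarrow{\ \iota_i\ }B_i\,\bigr],\qquad F(\sigma_i^{-1})=\bigl[\,B_i\xrightarrow{\ m_i\ }R\,\bigr].
\]
For a braid word $\beta$ let $F(\beta)$ be the tensor product over $R$ of the complexes of its letters, with the usual sign rule $d(u\otimes v)=du\otimes v+(-1)^{\deg u}u\otimes dv$.

\begin{theorem}[Rouquier \cite{rouquier}; see also \cite{khovanov}]\label{thm:rouquier}
Up to homotopy equivalence of complexes of bimodules, the complexes $F(\sigma_i)$ satisfy the braid relations, and $F(\sigma_i)\otimes F(\sigma_i^{-1})\simeq R\simeq F(\sigma_i^{-1})\otimes F(\sigma_i)$.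
\end{theorem}

Rouquier uses the element $\alpha\otimes1+1\otimes\alpha$ with $\alpha=x_i-x_{i+1}$; it equals $2\Delta_i$, since $1\otimes x_i-x_{i+1}\otimes1=\Delta_i$. Which of the two mutually inverse complexes is attached to $\sigma_i$ does not matter, because inverting both sides of a braid relation gives the same relation for the inverses. Tensor products preserve homotopy equivalences, so the homotopy type of $F(\beta)$ depends only on the element of $\mathrm{Br}_n$ that $\beta$ represents.

\subsection*{Koszul complexes}
Let $a=(a_1,\dots,a_r)$ be commuting operators on a vector space $Y$. The Koszul complex $K(a;Y)$ is $\Lambda[\xi_1,\dots,\xi_r]\otimes Y$, graded by exterior degree, with differential $\sum_ja_j\,\xi_j\wedge$. Its top cohomology is $Y/aY$, where $aY=\sum_ja_jY$. We need two facts.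
\begin{itemize}
\item[(K1)] Let $E=\mathbb Q[f_1,\dots,f_r]$, let $Y$ be a free module over $E\otimes_{\mathbb Q}E$, and let $a_j=f_j\otimes1-1\otimes f_j$. Then $K(a;Y)$ has cohomology only in degree $r$. Indeed, $E\otimes E$ is the polynomial ring in the $a_j$ and the $f_j\otimes1$, so $Y$ is free over $\mathbb Q[a_1,\dots,a_r]$, and $K(a;Y)$ is a direct sum of tensor products of the complexes $a_j:\mathbb Q[a_j]\to\mathbb Q[a_j]$.
\item[(K2)] If $C$ is a bounded complex on which commuting operators $b=(b_1,\dots,b_s)$ act by chain maps, let $K(b;C)$ be the total complex. The functor $K(b;-)$ preserves short exact sequences. It preserves quasi-isomorphisms, since the filtration by exterior degree is finite and its quotients are sums of shifted copies of $C$. If all the $a_j$ and $b_l$ commute on $Y$, then $K(a,b;Y)\cong K(b;K(a;Y))$.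
\end{itemize}

For an $R$-bimodule $M$, Hochschild cohomology is the Koszul cohomology of the operators $x_j-x_j'$:
\[
\mathrm{HH}^i(M)=\mathrm{HH}^i_R(M)=H^i\,K\bigl(x_1-x_1',\dots,x_n-x_n';M\bigr).
\]
In particular $\mathrm{HH}^0(M)=\{c\in M: rc=cr\text{ for all }r\in R\}$. Let $\mathrm{HHH}^i(\beta)$ be the cohomology, summed over all degrees, of the complex obtained by applying $\mathrm{HH}^i$ to each term of $F(\beta)$. An additive functor preserves homotopy equivalences, so $\mathrm{HHH}^i(\beta)$ depends only on the braid. It vanishes for $i<0$.

\subsection*{Markov moves}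

\begin{lemma}\label{lem:conj}
For $\alpha,\beta\in\mathrm{Br}_n$ we have $\mathrm{HHH}^i(\alpha\beta)\cong\mathrm{HHH}^i(\beta\alpha)$.
\end{lemma}

\begin{proof}
The idea is to treat the tensor product and the closure on an equal footing, as two Koszul complexes on the same space. Let $M,N$ be BS bimodules and $Y=M\otimes_{\mathbb Q}N$, with the $2n$ commuting operators
\[
a_j(u\otimes v)=ux_j\otimes v-u\otimes x_jv,\qquad b_j(u\otimes v)=x_ju\otimes v-u\otimes vx_j .
\]
Put $G^i(M,N)=H^{n+i}K(a,b;Y)$. Since $M$ is free as a right and $N$ as a left module, $Y$ is free over $R\otimes R$ for the two inner actions. By (K1), $K(a;Y)$ maps quasi-isomorphically onto $Y/aY=MN$ placed in degree $n$. On $MN$ the operator $b_j$ is $x_j-x_j'$, so (K2) gives $G^i(M,N)\cong\mathrm{HH}^i(MN)$. Exchange the roles of $a$ and $b$: $Y$ is also free for the two outer actions, $Y/bY=NM$, and on $NM$ the operator $a_j$ is $x_j'-x_j$. Replacing $\xi_j$ by $-\xi_j$ removes the sign, so $G^i(M,N)\cong\mathrm{HH}^i(NM)$. Both isomorphisms are natural in $M$ and $N$.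

Now let $X=F(\alpha)$ and $X'=F(\beta)$, and let $d_1,d_2$ be the maps induced on the groups $G^i(X^p,X'^q)$ by the differentials of $X$ and $X'$. The complex computing $\mathrm{HHH}^i(\alpha\beta)$ is $\bigoplus G^i(X^p,X'^q)$ with differential $d_1+(-1)^pd_2$, and the one computing $\mathrm{HHH}^i(\beta\alpha)$ is the same space with differential $(-1)^qd_1+d_2$. Multiplication by $(-1)^{pq}$ on the $(p,q)$ term is an isomorphism between them.
\end{proof}

\begin{lemma}\label{lem:stab}
For $\beta\in\mathrm{Br}_n$ we have $\mathrm{HHH}^i(\beta\sigma_n)\cong\mathrm{HHH}^{i-1}(\beta)$ and $\mathrm{HHH}^i(\beta\sigma_n^{-1})\cong\mathrm{HHH}^i(\beta)$, up to shifts of cohomological degree.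
\end{lemma}

\begin{proof}
We close the last strand first. Let $R'=R[x]$ with $x=x_{n+1}$, and write $B=B_n$, $\Delta=\Delta_n$, $\iota=\iota_n$, $m=m_n$ for the objects over $R'$, and $\alpha=x_n-x$. For a BS bimodule $M$ over $R$ let $\hat M=M[x]$, an $R'$-bimodule on which $x$ is central. For $i<n$ the bimodule $B_i$ over $R'$ is obtained from the one over $R$ in this way. So if $X=F(\beta)$ over $R$, then $\beta$, viewed in $\mathrm{Br}_{n+1}$, has the complex $\hat X$.

\emph{The last strand.} For an $R'$-bimodule $N$ let $\theta=x-x'$ and $K_x(N)=[N\xrightarrow{\theta}N]$, in degrees $0$ and $1$, with cohomology $H^0_x(N)$ and $H^1_x(N)$. For $N=\hat M$ we have $\theta=0$ and $H^0_x=H^1_x=\hat M$. Let $N=\hat MB=\hat M\otimes_{R'}B$. Its elements are uniquely $u_1\otimes1+u_2\otimes\Delta$ with $u_1,u_2\in\hat M$. In $B$ we have $x\cdot1-1\cdot x=\Delta-\alpha\cdot 1$ and $x\Delta-\Delta x=0$, so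
\[
\theta(u_1\otimes1+u_2\otimes\Delta)=u_1\otimes\Delta-u_1\alpha\otimes1,\qquad m(u_1\otimes1+u_2\otimes\Delta)=u_1+u_2\alpha .
\]
Hence $\ker\theta=\hat M\otimes\Delta$ is the isomorphic image of the bimodule map $\iota:\hat M\to\hat MB$. The map $m$ is onto, and its kernel consists of the elements $-u_2\alpha\otimes1+u_2\otimes\Delta=\theta(u_2\otimes1)$, so it is the image of $\theta$. We identify $H^0_x(\hat MB)$ with $\hat M$ through $\iota$ and $H^1_x(\hat MB)$ with $\hat M$ through $m$. Since $m\iota$ is right multiplication by $\alpha$, the induced maps are
\begin{center}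
\begin{tabular}{c|cc}
 & on $H^0_x$ & on $H^1_x$\\ \hline
$\iota:\hat M\to\hat MB$ & $\mathrm{id}$ & $\alpha$\\
$m:\hat MB\to\hat M$ & $\alpha$ & $\mathrm{id}$
\end{tabular}
\end{center}

\emph{The other strands.} Let $N=\hat M$ or $\hat MB$. By (K2), $\mathrm{HH}_{R'}(N)$ is the cohomology of the Koszul complex of $x_1-x_1',\dots,x_n-x_n'$ with coefficients in $K_x(N)$. Apply this Koszul functor to $0\to H^0_x\to K_x\to K_x/H^0_x\to0$, and note that $K_x/H^0_x$ maps quasi-isomorphically onto $H^1_x$ placed in degree $1$. We obtain an exact sequence, natural in $N$,
\[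
\cdots\to\mathrm{HH}^i_R(H^0_x)\to\mathrm{HH}^i_{R'}(N)\to\mathrm{HH}^{i-1}_R(H^1_x)\xrightarrow{\ \kappa\ }\mathrm{HH}^{i+1}_R(H^0_x)\to\cdots
\]
We claim that $\kappa=0$. For $N=\hat M$ the complex $K_x$ is the direct sum of its two terms, so the claim holds. For $N=\hat MB$, naturality under $m$ and the second row of the table give $\alpha\circ\kappa=0$. Now $\mathrm{HH}_R^{i+1}(\hat M)=V[x]$ with $V=\mathrm{HH}^{i+1}_R(M)$, and $\alpha$ acts as $x_n'-x$. For any endomorphism $\phi$ of a vector space $V$, the map $\phi-x$ on $V[x]$ is injective, as one sees from the leading coefficient, and substituting $\phi$ for $x$ identifies its cokernel with $V$. So $\alpha$ is injective and $\kappa=0$. We get short exact sequences, natural in $M$,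
\[
0\to\mathrm{HH}^i_R(M)[x]\to\mathrm{HH}^i_{R'}(N)\to\mathrm{HH}^{i-1}_R(M)[x]\to0 ,
\]
on whose outer terms $\iota$ and $m$ act as in the table.

\emph{Complexes.} Up to a shift, $F(\beta\sigma_n)$ is the cone of $\iota:\hat X\to\hat XB$, and $F(\beta\sigma_n^{-1})$ is the cone of $m:\hat XB\to\hat X$. Apply $\mathrm{HH}^i_{R'}$ to each term. The short exact sequences above assemble into a short exact sequence of cones. The cone of an identity map is acyclic, and the cone of an injective chain map is quasi-isomorphic to its cokernel. For $\sigma_n$, the subcomplex is the cone of the identity of $\mathrm{HH}^i_R(X)[x]$, and the quotient is the cone of $\alpha$ on $\mathrm{HH}^{i-1}_R(X)[x]$, whose cokernel is $\mathrm{HH}^{i-1}_R(X)$. For $\sigma_n^{-1}$, the subcomplex is the cone of $\alpha$ on $\mathrm{HH}^i_R(X)[x]$, with cokernel $\mathrm{HH}^i_R(X)$, and the quotient is the cone of an identity. The long exact sequence gives the two isomorphisms.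
\end{proof}

\begin{proposition}\label{prop:mfw}
The set $\{\,2i-w(\beta)-n(\beta):\mathrm{HHH}^i(\beta)\ne0\,\}$ is an invariant of the oriented link $\hat\beta$. If $\mathrm{HHH}^0(\beta)\ne0$, then $w'+n'\ge w+n$ for every Markov equivalent braid $\beta'$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:conj}, $\mathrm{HHH}^i(\gamma\beta\gamma^{-1})\cong\mathrm{HHH}^i(\beta\gamma^{-1}\gamma)=\mathrm{HHH}^i(\beta)$, and conjugation preserves $w$ and $n$. By Lemma~\ref{lem:stab}, a positive stabilization raises $i$ by $1$ and $w+n$ by $2$, and a negative one changes neither. Markov's theorem gives the invariance. If $\mathrm{HHH}^0(\beta)\ne0$, then $-w-n$ lies in the set, so $-w-n=2i'-w'-n'$ for some $i'\ge0$.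
\end{proof}

The condition $\mathrm{HHH}^0\ne0$ behaves under stabilization exactly as $B$-adequacy does: it survives a negative stabilization and fails after a positive one. Part (B) of Theorem~\ref{thm:main} follows from Proposition~\ref{prop:mfw} and the next theorem, whose proof takes up Sections~\ref{sec:top}--\ref{sec:nonzero}.

\begin{theorem}\label{thm:nonzero}
If the braid word $\beta$ is $B$-adequate, then $\mathrm{HHH}^0(\beta)\ne0$.
\end{theorem}

\section{The last term of the complex}\label{sec:top}

Let $\beta$ be a braid word with $c_-$ negative letters, and let $S=(i_1,\dots,i_\ell)$ be the word formed by its positive letters. A term of $F(\beta)$ is obtained by choosing $B_i$ or $R$ at each letter, so the terms are the bimodules $B_{S''}$, where $S''$ runs over the subwords of $\beta$. If $B_i$ stands for the turnback and $R$ for the parallel strands, the terms correspond to the states of $\hat\beta$. A positive letter outside $S''$ contributes $-1$ to the cohomological degree, a negative letter outside $S''$ contributes $+1$, and the letters in $S''$ contribute $0$. The largest degree is $c_-$, and it is attained only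 by $S''=S$, the all-$B$ state. The terms of degree $c_--1$ are of two kinds: $B_{S\setminus t}$, where the $t$-th positive letter is omitted, and $B_{S\cup y}$, where a negative letter $y$ is inserted in its place. They map to $B_S$ by $\pm\iota$ at the letter $t$ and by $\pm m$ at the letter $y$; call these maps $\iota_{(t)}$ and $m_{(y)}$. The part of $\mathrm{HHH}^0(\beta)$ in degree $c_-$ is therefore $\mathrm{HH}^0(B_S)/I(\beta)$, where
\begin{equation}\label{eq:I}
I(\beta)=\sum_{t=1}^{\ell}\iota_{(t)}\mathrm{HH}^0(B_{S\setminus t})+\sum_{y}m_{(y)}\mathrm{HH}^0(B_{S\cup y}).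
\end{equation}
We shall show that $I(\beta)\ne\mathrm{HH}^0(B_S)$ when $\beta$ is $B$-adequate, by finding a nonzero linear map on $\mathrm{HH}^0(B_S)$ that vanishes on $I(\beta)$.

\subsection*{Two strands}
Let $n=2$, drop the index $1$ from $B,\Delta,\iota,m,\delta,\varepsilon$, and put $\bar R=R/(x_1^2,x_2^2)$. We have $\mathrm{HH}^0(R)=R$ and $\mathrm{HH}^0(B)=R\Delta$: for $c=r_1+r_2\Delta$ the commutator $x_2c-cx_2=r_1\bigl(\Delta-(x_1-x_2)\bigr)$ vanishes only if $r_1=0$.

\emph{The word $\sigma_1^{-1}$.} Here $S=\emptyset$ has two circles, and $I=m(R\Delta)=(x_1-x_2)R$. Define $\lambda:R\to\bar R$ by $\lambda(c)=x_1x_2c$, with one variable for each circle. Then $\lambda(1)\ne0$, and $\lambda(I)=0$ because $x_1x_2(x_1-x_2)$ is a sum of two terms that each contain a square.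

\emph{The word $\sigma_1^2$.} Here $S=(1,1)$ has two circles, one through $(1,0)$ and one through $(1,1)$. Both maps $\iota_{(1)},\iota_{(2)}$ send $r\Delta$ to $r\Delta\otimes\Delta$, so $I=R\,\Delta\otimes\Delta$. Multiply again by one variable for each circle, then map to $R$ and reduce:
\[
\lambda:\mathrm{HH}^0(BB)\to\bar R,\qquad \lambda(c)=m\varepsilon\bigl(x_1^{(0)}x_1^{(1)}c\bigr).
\]
For $c=\delta(\Delta)$, formula \eqref{eq:eps-delta} with $\partial_1(x_1)=1$ gives $\lambda(c)=m(x_1\Delta)=x_1(x_1-x_2)=-x_1x_2\ne0$. On the other hand, $\Delta$ is central, so $x_1^{(1)}$ and $x_1^{(0)}$ agree on $r\Delta\otimes\Delta$, and $\lambda(r\Delta\otimes\Delta)=x_1^2\,m\varepsilon(r\Delta\otimes\Delta)=0$. Hence $\mathrm{HHH}^0(\sigma_1^2)\ne0$.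

\emph{Two words that are not $B$-adequate.} For $\sigma_1$ condition (P) fails, and $I=\iota(R)=R\Delta$ is all of $\mathrm{HH}^0(B)$. For $\sigma_1\sigma_1^{-1}$ condition (N) fails as well, and already the negative letter fills the last term: $m_{(y)}\delta$ is the identity of $B$, so $m_{(y)}\mathrm{HH}^0(BB)=\mathrm{HH}^0(B)$.

\subsection*{What has to be constructed}
The examples show the mechanism. On a boundary that comes from a given crossing, the variables at the two ends of its trace agree up to sign. If the two ends lie on different circles, the product of one variable per circle contains a square and can be made to vanish. For a general word this argument needs a target on which all operators $x_j^{(t)}$ act, where operators of points on one circle agree up to sign, and where their squares are zero.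

One cannot simply impose these relations on $B_S$. For $S=(1)$ the quotient of the ring $B$ by $x_1=x_1'=-X$, $x_2=x_2'=X$, $X^2=0$ is $\mathbb Q[X]/(X^2)$. The generator $\Delta=x_1-x_2'$ of $\mathrm{HH}^0(B)$ maps to $-2X$, and multiplication by $X$ kills it. The quotient loses the class that we want to detect. In the next section the relations are imposed up to homotopy instead.

\section{Circle operators}\label{sec:circle}

A \emph{differential module} is a vector space $T$ with an operator $D$ such that $D^2=0$; its homology is $H(T)=\ker D/\operatorname{im}D$. An operator that commutes with $D$ acts on $H(T)$. For an operator $h$ write $\{D,h\}=Dh+hD$; it commutes with $D$ and acts on $H(T)$ by zero.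

On $\Lambda[\xi_1,\dots,\xi_n]$ let $\xi_j^*$ be contraction with the vector dual to $\xi_j$. The operators $\xi_j\wedge$ anticommute with one another, so do the $\xi_j^*$, and $\{\xi_j\wedge,\xi_l^*\}=1$ if $j=l$ and $0$ otherwise. The Koszul differential $\sum_j(x_j-x_j')\xi_j\wedge$ has anticommutator $x_j-x_j'$ with $\xi_j^*$; this is how it enforces the relation along a closing edge. To kill a further operator $u_j$ we add the term $u_j\xi_j^*$, whose anticommutator with $\xi_j\wedge$ is $u_j$. The square of the sum is $\sum_j(x_j-x_j')u_j$, and it must vanish. It does if it has the form $W(x)-W(x')$ for a symmetric polynomial $W$, and $u_j$ is a multiple of $x_j^2$ on the diagonal when $W$ is the sum of the cubes.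

So let $W=\sum_jx_j^3$ and $u_j=x_j^2+x_jx_j'+x_j'^2$. For a BS bimodule $M$ define
\[
T(M)=\Lambda[\xi_1,\dots,\xi_n]\otimes M,\qquad D=\sum_j(x_j-x_j')\,\xi_j\wedge+\sum_ju_j\,\xi_j^* .
\]
Then $D^2=\sum_j(x_j^3-x_j'^3)=W(x)-W(x')=0$. Put $H(M)=H(T(M))$ and $H_S=H(B_S)$. A bimodule map $\varphi:M\to M'$ commutes with $D$ and induces $\varphi_*:H(M)\to H(M')$; in particular the operators $x_j^{(t)}$ act on $H_S$. For $c\in\mathrm{HH}^0(M)$ the element $1\otimes c$ is a cycle, because $(x_j-x_j')c=0$ and $\xi_j^*1=0$. This defines
\[
\Phi:\mathrm{HH}^0(M)\to H(M),\qquad\Phi(c)=[1\otimes c],\qquad \Phi(\varphi c)=\varphi_*\Phi(c).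
\]

\begin{example}\label{ex:one}
For $n=1$ and $M=R=\mathbb Q[x]$ we have $D=3x^2\xi^*$, so $D(f+\xi g)=3x^2g$. Hence $H(R)=\mathbb Q[x]/(x^2)$, and $\Phi$ is the quotient map.
\end{example}

\begin{lemma}\label{lem:relations}
Let $S=(i_1,\dots,i_\ell)$. The following relations hold on $H_S$.
\begin{itemize}
\item[(i)] $x_j^{(0)}=x_j^{(\ell)}$ and $\bigl(x_j^{(0)}\bigr)^2=0$ for all $j$.
\item[(ii)] For each $t$, with $i=i_t$, the operators $x_i+x_{i+1}$ and $x_ix_{i+1}$ at the levels $t-1$ and $t$ act by zero.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The operators $\{D,\xi_j^*\}=x_j-x_j'$ and $\{D,\xi_j\wedge\}=u_j$ act by zero. Once $x_j=x_j'$, we have $u_j=3x_j^2$.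

(ii) The differential $D$ involves only the levels $0$ and $\ell$, so $T(B_S)$ has no evident homotopy for an operator at another level. We replace the tensor sign of the $t$-th letter by a Koszul complex. The new exterior variables supply the homotopies.

Let $E=R^{s_i}$, the polynomial ring on the set $\mathcal F$ of the $n$ generators $s=x_i+x_{i+1}$, $p=x_ix_{i+1}$ and $x_j$ for $j\ne i,i+1$. With $M=B_{(i_1,\dots,i_{t-1})}$ and $N=B_{(i_{t+1},\dots,i_\ell)}$ we have $B_S=M\otimes_EN$. Put $Y=M\otimes_{\mathbb Q}N$. It carries four commuting actions: $x_j$ on the left of $M$, $x_j'$ on the right of $N$, and for $f\in E$ the operators $f^-$ on the right of $M$ and $f^+$ on the left of $N$. Let $\theta_f=f^--f^+$ for $f\in\mathcal F$. Then $Y/\theta Y=B_S$. Since $R$ is free over $E$, the module $M$ is free over $E$ on the right and $N$ on the left, so $Y$ is free over $E\otimes E$ and (K1) applies to $K(\theta;Y)$.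

In terms of the generators, $W=s^3-3sp+\sum_{j\ne i,i+1}x_j^3$. Define
\[
v_p=-3s^-,\qquad v_s=(s^-)^2+s^-s^++(s^+)^2-3p^+,\qquad v_{x_j}=(x_j^-)^2+x_j^-x_j^++(x_j^+)^2 .
\]
Since $-3s^-(p^--p^+)-3p^+(s^--s^+)=-3s^-p^-+3s^+p^+$, we have $\sum_{f}\theta_fv_f=W^--W^+$. Take exterior variables $\eta_f$, $f\in\mathcal F$, that anticommute with one another and with the $\xi_j$. On $\hat Y=\Lambda[\xi,\eta]\otimes Y$ let $\hat D=D_0+D_1+D_2$ with
\[
D_0=\sum_f\theta_f\,\eta_f\wedge,\qquad D_1=\sum_j(x_j-x_j')\,\xi_j\wedge+\sum_ju_j\,\xi_j^*,\qquad D_2=-\sum_fv_f\,\eta_f^* .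
\]
The anticommutation rules give $\hat D^2=W(x)-W(x')-(W^--W^+)$. The symmetric polynomial $W$ acts equally on both sides of $M$ and on both sides of $N$, so $W(x)=W^-$ and $W(x')=W^+$ on $Y$. Hence $\hat D^2=0$.

Let $\eta_{\mathrm{top}}$ be the product of all $\eta_f$ in a fixed order. Define $\mathrm{pr}:\hat Y\to T(B_S)$ by $\omega\,\eta_{\mathrm{top}}\otimes y\mapsto\omega\otimes[y]$ for $\omega\in\Lambda[\xi]$, and by zero in $\eta$-degree less than $n$. It is onto, and $\mathrm{pr}\,\hat D=D\,\mathrm{pr}$ for three reasons. The image of $D_0$ has coefficients in $\theta Y$, so $\mathrm{pr}\,D_0=0$. The image of $D_2$ has $\eta$-degree less than $n$, so $\mathrm{pr}\,D_2=0$. Finally, $D_1$ preserves the $\eta$-degree and acts only on $\omega$, from the left, and on $y$, so $\mathrm{pr}\,D_1=D\,\mathrm{pr}$.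

\emph{The kernel $\mathcal K$ of $\mathrm{pr}$ is acyclic.} It consists of the elements whose component of $\eta$-degree $n$ has coefficients in $\theta Y$, and each of $D_0,D_1,D_2$ preserves it. For each monomial in the $\xi_j$, the corresponding part of $(\mathcal K,D_0)$ is, up to the sign of the differential, the complex $K(\theta;Y)$ with its last term $Y$ replaced by the image $\theta Y$. It is exact by (K1). An exact complex of vector spaces is contractible, so there is a linear map $h:\mathcal K\to\mathcal K$ that lowers the $\eta$-degree by $1$ and satisfies $\{D_0,h\}=1$. Then $\{\hat D,h\}=1+\nu$ with $\nu=\{D_1,h\}+\{D_2,h\}$. The two summands lower the $\eta$-degree by $1$ and by $2$, so $\nu$ is nilpotent and $1+\nu$ is invertible. Thus $1+\nu$ acts on $H(\mathcal K)$ both as an isomorphism and as zero, and $H(\mathcal K)=0$.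

It follows that $\mathrm{pr}_*:H(\hat Y)\to H_S$ is onto. For if $z$ is a cycle of $T(B_S)$ with a lift $\hat z$, then $\hat D\hat z$ is a cycle in $\mathcal K$, so $\hat D\hat z=\hat D\kappa$ with $\kappa\in\mathcal K$, and $\hat z-\kappa$ is a cycle that lifts $z$.

Now $\{\hat D,\eta_f\wedge\}=-v_f$, so $v_f$ acts by zero on $H(\hat Y)$. The map $\mathrm{pr}$ commutes with the operators $f^\pm$, and on $B_S$ both $f^-$ and $f^+$ are multiplication by $f$ at level $t-1$, or equally at level $t$. There $v_p=-3s$ and $v_s=3s^2-3p$. Since $\mathrm{pr}_*$ is onto, these operators vanish on $H_S$, and so $s=0$ and $p=0$ on $H_S$.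
\end{proof}

For a point $e=(j,t)$ of $S$ put $y_e=(-1)^jx_j^{(t)}$. The sign absorbs the relation $x_i=-x_{i+1}$ along a turnback edge.

\begin{corollary}\label{cor:circle}
On $H_S$, the operator $y_e$ depends only on the circle that contains $e$, and $y_e^2=0$.
\end{corollary}

\begin{proof}
Let $e,e'$ be the ends of an edge. For a vertical edge $y_e=y_{e'}$ already on $B_S$. For a closing edge $y_e=y_{e'}$ on $H_S$ by Lemma~\ref{lem:relations}(i), and for a turnback edge by the relation $x_i+x_{i+1}=0$ of Lemma~\ref{lem:relations}(ii). It remains to check $y_e^2=0$ at one point of each circle. If the circle has a turnback edge from $(i,\tau)$ to $(i+1,\tau)$, then $x_i^2=(x_i+x_{i+1})x_i-x_ix_{i+1}=0$ at level $\tau$. Otherwise the circle is a full vertical strand and contains a point of level $0$, where Lemma~\ref{lem:relations}(i) applies.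
\end{proof}

Choose a point $e_C$ on each circle $C$ of $S$ and define
\[
\Pi_S=\prod_Cy_{e_C}.
\]
As an operator on $H_S$ it does not depend on the choice. The map $\Pi_S\Phi:\mathrm{HH}^0(B_S)\to H_S$ is the general form of the maps $\lambda$ of Section~\ref{sec:top}.

\section{Adequacy: $\Pi_S\Phi$ vanishes on boundaries}\label{sec:kill}

This is the only place where $B$-adequacy is used. It allows us to choose the two ends of a given trace among the points $e_C$.

\begin{proposition}\label{prop:kill}
Let $\beta$ be a $B$-adequate braid word and let $S$ be the word of its positive letters. Then $\Pi_S\Phi$ vanishes on the subspace $I(\beta)$ of \eqref{eq:I}.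
\end{proposition}

\begin{proof}
Let $b$ lie in one of the summands of $I(\beta)$. We find points $e,e'$ on different circles of $S$ with $y_e\Phi(b)=y_{e'}\Phi(b)$. Then $\Pi_S=Py_ey_{e'}$ on $H_S$, where $P$ is the product over the other circles, and $\Pi_S\Phi(b)=Py_e^2\Phi(b)=0$ by Corollary~\ref{cor:circle}.

Let $b=\iota_{(t)}(c')$ with $c'\in\mathrm{HH}^0(B_{S\setminus t})$, and let $i=i_t$. Take $e=(i,t-1)$ and $e'=(i,t)$, which lie on different circles by condition (P) of Lemma~\ref{lem:adequate}. By the locality principle both points correspond to the point $(i,t-1)$ of $S\setminus t$; this is the centrality of $\Delta_i$. So $y_eb=y_{e'}b$ in $B_S$, and $y_e\Phi(b)=y_{e'}\Phi(b)$ by the naturality of $\Phi$.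

Let $b=m_{(y)}(c'')$ with $c''\in\mathrm{HH}^0(B_{S\cup y})$, where $y=\sigma_i^{-1}$ comes after $t$ positive letters. Take $e=(i,t)$ and $e'=(i+1,t)$, which lie on different circles by condition (N). In $S\cup y$ the inserted letter $i$ sits just above level $t$, so $x_i^{(t)}+x_{i+1}^{(t)}$ acts by zero on $H_{S\cup y}$ by Lemma~\ref{lem:relations}(ii). By the locality principle,
\[
\bigl(x_i^{(t)}+x_{i+1}^{(t)}\bigr)\Phi(b)=(m_{(y)})_*\Bigl(\bigl(x_i^{(t)}+x_{i+1}^{(t)}\bigr)\Phi(c'')\Bigr)=0 ,
\]
and the left side is $\pm(y_e-y_{e'})\Phi(b)$.
\end{proof}

\section{The map $\Pi_S\Phi$ is not zero}\label{sec:nonzero}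

\begin{proposition}\label{prop:good}
For every $n\ge1$ and every word $S$ in the letters $1,\dots,n-1$ there is $c\in\mathrm{HH}^0(B_S)$ with $\Pi_S\Phi(c)\ne0$ in $H_S$.
\end{proposition}

No adequacy is assumed here. Call $S$ \emph{good} if such a $c$ exists, and call $c$ a \emph{witness}. We do not compute $H_S$. Instead we follow the computation for $\sigma_1^2$: the witness is pushed forward from a simpler word, and nonvanishing is tested by a map back to the simpler word. The simplifications are the Temperley--Lieb relations, followed by removal of the last strand.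

\begin{lemma}[Local moves]\label{lem:moves}
Let $S=S_1VS_2$ and $S'=S_1V'S_2$, where one of the following holds:
\begin{itemize}
\item[(a)] $V=(i,j)$ and $V'=(j,i)$ with $|i-j|\ge2$;
\item[(b)] $V=(i,i)$ and $V'=(i)$;
\item[(c)] $V=(i,j,i)$ and $V'=(i)$ with $|i-j|=1$.
\end{itemize}
If $S'$ is good, then $S$ is good.
\end{lemma}

\begin{proof}
\emph{Circles.} Let $a$ be the length of $S_1$, so that level $a$ is the bottom of $V$. We list how the edges of the letters of $V$ connect the points; positions that are not mentioned carry vertical strands.

(a) For $(i,j)$, the bottom points in positions $i,i+1$ are joined by an edge, and those in positions $j,j+1$ by the path through $(j,a+1)$ and $(j+1,a+1)$. At the top, the positions $j,j+1$ are joined by an edge and the positions $i,i+1$ by the path through $(i,a+1)$ and $(i+1,a+1)$. The resulting connections between bottom and top points are symmetric in $i$ and $j$, so they are the same for $(j,i)$. In both words every interior point is connected to an outside point.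

(b) For $(i,i)$, the positions $i,i+1$ are joined at the bottom and at the top, as for $(i)$. The points $(i,a+1)$ and $(i+1,a+1)$ form a circle by themselves.

(c) For $(i,i+1,i)$, the positions $i,i+1$ are joined at the bottom and at the top, and the six interior points in positions $i,i+1,i+2$ lie on the path
\begin{multline*}
(i+2,a),\ (i+2,a+1),\ (i+1,a+1),\ (i,a+1),\\ (i,a+2),\ (i+1,a+2),\ (i+2,a+2),\ (i+2,a+3).
\end{multline*}
So the outside points are connected as for $(i)$, and every interior point is connected to an outside point. The word $(i,i-1,i)$ is the image of this picture under the reflection that exchanges the positions $i$ and $i+1$.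

The remaining edges of $S$ and $S'$ join outside points and correspond to each other. Hence every circle of $S'$ contains an outside point, and the outside points are partitioned into circles in the same way for $S$ and for $S'$. In cases (a) and (c) these are all the circles of $S$; in case (b) there is one more, through $(i,a+1)$. Choose an outside point on each circle of $S'$, and let $P$ be the product of the operators $y_e$ of these points, acting on $B_{S'}$ and on $B_S$. Then $\Pi_{S'}=P$ on $H_{S'}$ and $\Pi_S=\pm Pz$ on $H_S$, where $z$ is induced by an endomorphism of $B_V$: the identity in cases (a) and (c), and $x_i^{\mathrm{mid}}$ in case (b).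

\emph{Maps.} It suffices to find bimodule maps $\varphi:B_{V'}\to B_V$ and $\psi:B_V\to B_{V'}$ with $\psi z\varphi=\pm1$. Indeed, let $c'$ be a witness for $S'$ and $c=\varphi(c')$. By the locality principle $\psi$ commutes with $P$, so $\psi_*\bigl(\Pi_S\Phi(c)\bigr)=\pm P\,\Phi(\psi z\varphi c')=\pm\Pi_{S'}\Phi(c')\ne0$.

(a) Let $E=R^{s_i}\cap R^{s_j}$; then $R$ is free over $E$ with basis $1,x_i,x_j,x_ix_j$. Consider $R\otimes_ER\to B_iB_j$, $f\otimes g\mapsto f\otimes1\otimes g$. A monomial $h$ is a product $h_1h_2$, where $h_2\in R^{s_j}$ involves only $x_i,x_{i+1}$ and $h_1\in R^{s_i}$ involves only the other variables. Then $f\otimes h\otimes g=fh_1\otimes1\otimes h_2g$, so the map is onto. A surjection between free left $R$-modules of rank $4$ is an isomorphism, since $R$ is commutative. With $i$ and $j$ exchanged, this shows $B_jB_i\cong R\otimes_ER\cong B_iB_j$. Let $\varphi$ be the composite isomorphism and $\psi$ its inverse.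

(b) Take $\varphi=\delta_i$ and $\psi=\varepsilon_i$. By \eqref{eq:eps-delta}, $\psi z\varphi=\partial_i(x_i)=1$.

(c) Take $\varphi:B_i\xrightarrow{\delta_i}B_iB_i\xrightarrow{\iota_j}B_iB_jB_i$ and $\psi:B_iB_jB_i\xrightarrow{m_j}B_iB_i\xrightarrow{\varepsilon_i}B_i$, where $\iota_j$ and $m_j$ act in the middle. By \eqref{eq:iota-m} and \eqref{eq:eps-delta}, $\psi\varphi=\partial_i(x_j-x_{j+1})$. This is $\partial_i(x_{i+1})=-1$ for $j=i+1$ and $-\partial_i(x_i)=-1$ for $j=i-1$.
\end{proof}

\begin{lemma}\label{lem:reduce}
Every word in the letters $1,\dots,n-1$ can be transformed by the moves $V\to V'$ of Lemma~\ref{lem:moves} into a word in the same letters in which $n-1$ occurs at most once.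
\end{lemma}

\begin{proof}
Induct on $n$; for $n=1$ the only word is empty. If $n-1$ occurs at least twice, take two consecutive occurrences $(n-1)\,U\,(n-1)$, with $U$ in the letters $\le n-2$. By induction, transform $U$ so that $n-2$ occurs in it at most once. If $n-2$ does not occur, moves (a) lead to $U\,(n-1)(n-1)$, and move (b) to $U\,(n-1)$. If $U=U_1(n-2)U_2$ with $U_1,U_2$ in the letters $\le n-3$, moves (a) lead to $U_1(n-1)(n-2)(n-1)U_2$, and move (c) to $U_1(n-1)U_2$. In both cases the number of letters $n-1$ drops by one.
\end{proof}

To remove a strand we compare a word on $n$ strands with the same word on $n-1$ strands. A superscript records the number of strands.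

\begin{lemma}[Free strand]\label{lem:free}
Let $n\ge2$, let $S$ be a word in the letters $\le n-2$, and let $A=\mathbb Q[x_n]/(x_n^2)$. Then $B_S^{(n)}=B_S^{(n-1)}\otimes\mathbb Q[x_n]$, and there is a linear map $\rho_*:H_S^{(n)}\to H_S^{(n-1)}\otimes A$ that commutes with the operators $x_j^{(t)}$ for $j<n$, turns every $x_n^{(t)}$ into multiplication by $x_n$ on $A$, and satisfies $\rho_*\Phi(c\otimes1)=\Phi(c)\otimes1$ for $c\in\mathrm{HH}^0(B_S^{(n-1)})$.
\end{lemma}

\begin{proof}
The variable $x_n$ passes through all tensor signs, which gives the first claim and $x_n^{(t)}=x_n$ for all $t$. So the differential of $T(B_S^{(n)})$ is $D'+3x_n^2\xi_n^*$, where $D'$ is the differential for $n-1$ strands. Let $\rho:T(B_S^{(n)})\to T(B_S^{(n-1)})\otimes A$ set $\xi_n$ and $x_n^2$ equal to zero. Then $\rho\circ3x_n^2\xi_n^*=0$ and $\rho D'=(D'\otimes1)\rho$, so $\rho$ is a map of differential modules. The homology of the target is $H_S^{(n-1)}\otimes A$, and the listed properties hold already for $\rho$.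
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:good}]
Induct on $n$. For $n=1$ the word is empty, $\Pi=-x$, and $c=1$ is a witness by Example~\ref{ex:one}. Let $n\ge2$. By Lemmas~\ref{lem:moves} and~\ref{lem:reduce} we may assume that $n-1$ occurs in $S$ at most once.

\emph{The letter $n-1$ does not occur.} The circles of $S$ on $n$ strands are those on $n-1$ strands together with the strand in position $n$. Let $\Pi_0$ be the product for $n-1$ strands and $c_0$ a witness there. Then $\Pi_S=\pm\Pi_0x_n$, and Lemma~\ref{lem:free} gives $\rho_*\bigl(\Pi_S\Phi(c_0\otimes1)\bigr)=\pm\Pi_0\Phi(c_0)\otimes x_n\ne0$.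

\emph{The letter $n-1$ occurs once.} Write $S=S_1(n-1)S_2$ and $S_0=S_1S_2$, a word in the letters $\le n-2$. Let $t$ be the length of $S_1$ and $\ell$ the length of $S$. We first match the circles of $S$ on $n$ strands with those of $S_0$ on $n-1$ strands. Define a map $\pi$ on points by $\pi(j,\tau)=(j,\tau)$ for $j<n$, $\tau\le t$, by $\pi(j,\tau)=(j,\tau-1)$ for $j<n$, $\tau>t$, and by $\pi(n,\tau)=(n-1,t)$. The fibers with more than one point are connected in the graph of $S$: for $j<n-1$ the fiber over $(j,t)$ is the vertical edge from $(j,t)$ to $(j,t+1)$, and the fiber over $(n-1,t)$ is the path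
\[
(n-1,t),\ (n,t),\ \dots,\ (n,0),\ (n,\ell),\ \dots,\ (n,t+1),\ (n-1,t+1).
\]
The edges of $S$ that are not in these fibers correspond bijectively to the edges of $S_0$. So $\pi$ induces a bijection of circles.

Choose one point on each circle of $S_0$ on $n-1$ strands, taking $(n-1,t)$ on its circle, and let $\Pi_0$ be the product of the operators $y_e$. Lift each chosen point $(j,\tau)$ to the point of $S$ in position $j$ at level $\tau$ if $\tau\le t$, and at level $\tau+1$ if $\tau>t$. The lifts are one point on each circle of $S$, so the product of their operators is $\Pi_S$ on $H_S$. By the locality principle, the map $m=m_{n-1}:B_S\to B_{S_0}^{(n)}$ that deletes the letter $n-1$ carries this product to $\Pi_0$.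

Let $c_0$ be a witness for $S_0$ on $n-1$ strands, and let $c=\iota(c_0\otimes1)\in\mathrm{HH}^0(B_S)$, where $\iota=\iota_{n-1}$ inserts $\Delta_{n-1}$ at level $t$. Since $m\iota=x_{n-1}^{(t)}-x_n^{(t)}$, Lemma~\ref{lem:free} gives
\[
\rho_*m_*\bigl(\Pi_S\Phi(c)\bigr)=\Pi_0x_{n-1}^{(t)}\Phi(c_0)\otimes1-\Pi_0\Phi(c_0)\otimes x_n .
\]
The first term vanishes by Corollary~\ref{cor:circle}, because $\pm x_{n-1}^{(t)}$ is already a factor of $\Pi_0$. The second term is not zero. So $c$ is a witness for $S$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:nonzero} and~\ref{thm:main}]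
Let $\beta$ be $B$-adequate and let $S$ be the word of its positive letters. A witness $c$ for $S$ exists by Proposition~\ref{prop:good}, and $c\notin I(\beta)$ by Proposition~\ref{prop:kill}. So $\mathrm{HH}^0(B_S)/I(\beta)$, the part of $\mathrm{HHH}^0(\beta)$ in degree $c_-$, is not zero. This proves Theorem~\ref{thm:nonzero}. Proposition~\ref{prop:mfw} then gives part (B) of Theorem~\ref{thm:main}, and parts (A) and (AB) were reduced to (B) in Section~\ref{sec:intro}.
\end{proof}

\section{The pairs $(n',w')$ in a Markov class}\label{sec:cone}

Stabilizations show that the inequalities of Theorem~\ref{thm:main} are attained, so its constants cannot be improved.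

\begin{theorem}\label{thm:extremal}
Let $\beta$ have $n$ strands and writhe $w$, and let $\beta'$ range over the braids Markov equivalent to $\beta$. If $\beta$ is $B$-adequate, then the minimum of $w'+n'$ equals $w+n$, and it is attained for every $n'\ge n$. If $\beta$ is $A$-adequate, then the maximum of $w'-n'$ equals $w-n$, and it is attained for every $n'\ge n$. Hence two $B$-adequate braids with isotopic closures have the same $w+n$, and two $A$-adequate braids with isotopic closures have the same $w-n$.
\end{theorem}

\begin{proof}
The bounds are Theorem~\ref{thm:main}(B) and (A). Applying $n'-n$ negative stabilizations to $\beta$ preserves $w+n$, and applying $n'-n$ positive ones preserves $w-n$.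
\end{proof}

For an adequate braid the two bounds determine the whole set of pairs.

\begin{theorem}\label{thm:cone}
Let $\beta$ be adequate, with $n$ strands and writhe $w$. The pairs $(n',w')$ realized by braids Markov equivalent to $\beta$ are exactly the pairs
\[
(n+a,\ w+b)\qquad\text{with } a\ge0,\quad |b|\le a,\quad b\equiv a \pmod 2 .
\]
In particular, $n$ is the braid index of $\hat\beta$, every minimal braid Markov equivalent to $\beta$ has writhe exactly $w$, and any two adequate braids with isotopic closures have the same number of strands and the same writhe.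
\end{theorem}

\begin{proof}
Let $(n',w')=(n+a,w+b)$ be realized by $\beta'$. The inequality $|b|\le a$ is Theorem~\ref{thm:main}(AB). For the parity, let $\mu$ be the number of components of the link, which is the number of cycles of the permutation underlying $\beta'$. The sign of this permutation is $(-1)^{n'-\mu}$. It is also $(-1)^{w'}$, since each letter is a transposition and the number of letters has the parity of $w'$. So $n'-w'\equiv\mu\equiv n-w\pmod2$, and $a\equiv b$. Conversely, $(a+b)/2$ positive and $(a-b)/2$ negative stabilizations of $\beta$ realize the pair $(n+a,w+b)$. The case $a=0$ forces $b=0$, which gives the statement on minimal braids. Two adequate braids with isotopic closures are both minimal, so they have the same pair.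
\end{proof}

For example, by Example~\ref{ex:words} the closure of $\sigma_1\sigma_2^{-1}\sigma_1\sigma_2^{-1}$ has braid index $3$, and every braid on three strands with this closure has writhe $0$.

\begin{remark}
One-sided adequacy does not imply minimality. The braid $\sigma_1\in\mathrm{Br}_2$ is $A$-adequate and $\sigma_1^{-1}\in\mathrm{Br}_2$ is $B$-adequate, and both are stabilizations of the braid on one strand, whose closure is the unknot. So both hypotheses are needed in part 3 of the conjecture. The braid $\sigma_1$ also shows that $A$-adequacy cannot replace $B$-adequacy in Theorem~\ref{thm:main}(B): it has $w+n=3$, while the braid on one strand has $w'+n'=1$.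
\end{remark}

\begin{remark}
This remark uses a further published theorem, which is not needed elsewhere in the paper. The generalized Jones conjecture \cite{dp,lm} states: if $\beta_0$ is a minimal braid with $n_0$ strands and writhe $w_0$, and $\beta$, with $n$ strands and writhe $w$, is Markov equivalent to it, then $|w-w_0|\le n-n_0$. If $\beta$ is $B$-adequate, Theorem~\ref{thm:main}(B) gives $w_0-w\ge n-n_0$, and therefore $n-n_0=w_0-w$. If $\beta$ is $A$-adequate, Theorem~\ref{thm:main}(A) gives $w-w_0\ge n-n_0$, and therefore $n-n_0=w-w_0$.
\end{remark}

\begin{thebibliography}{9}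

\bibitem{tests}
\emph{Applications of the Jones semiadequacy tests},
\texttt{http://stoimenov.net/stoimeno/homepage/papers/minmin3.pdf}.

\bibitem{dp}
I.~Dynnikov and M.~Prasolov,
\emph{Bypasses for rectangular diagrams. A proof of the Jones conjecture and related questions},
Trans. Moscow Math. Soc. 2013.

\bibitem{khovanov}
M.~Khovanov,
\emph{Triply-graded link homology and Hochschild homology of Soergel bimodules},
Internat. J. Math. 18 (2007), 869--885.

\bibitem{lm}
D.~LaFountain and W.~Menasco,
\emph{Establishing a generalized Jones conjecture}.

\bibitem{rouquier}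
R.~Rouquier,
\emph{Categorification of $\mathfrak{sl}_2$ and braid groups},
Contemp. Math. 406 (2006), 137--167.

\end{thebibliography}
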